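
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{Lower Bruhat intervals with a late peak}


\begin{abstract}
For an element $w$ of length $m$ in a Coxeter group, let $f_i$ be the number of elements of length $i$ in the lower Bruhat interval $[e,w]$. We show that there is no $\alpha<1$ such that $f_{\lfloor\alpha m\rfloor}\ge f_{\lfloor\alpha m\rfloor+1}\ge\cdots\ge f_m$ for all $w$ in all Coxeter groups; the property already fails in the symmetric groups. For every $\theta\in(6/7,1)$ even the chain that starts at $f_{\lfloor m-m^{\theta}\rfloor}$ fails for infinitely many permutations. For a family of irreducible finite Coxeter groups, a common $\alpha<1$ exists exactly when the ranks are bounded. The method is to construct a permutation $w$ that lies above so many permutations that they outnumber all permutations of length at most $\alpha\,\ell(w)$.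
\end{abstract}

\section{The question and the answer}

Let $(W,S)$ be a Coxeter group with length function $\ell$. In the Bruhat order, $x\le w$ means that a reduced word of $w$ contains a subword that is a word for $x$; whether this holds does not depend on the reduced word chosen. For $w\in W$ put $m=\ell(w)$ and
\[
f_i=f_i^w=\#\{x\in W:\ x\le w,\ \ell(x)=i\}\qquad(0\le i\le m).
\]
The vector $f^w=(f_0,\dots,f_m)$ records how the interval $[e,w]$ is distributed over its ranks; $f_0=f_m=1$.

In the simplest cases this vector rises to the middle and then falls. If $w$ is a product of $m$ distinct generators, then the subwords of this word are reduced and have different supports, so $[e,w]$ is a Boolean lattice and $f_i=\binom mi$. In a dihedral group, $f^w=(1,2,\dots,2,1)$ for $m\ge2$. If $w=w_0$ is the longest element of a finite Weyl group, then $x\mapsto w_0x$ gives $f_i=f_{m-i}$. For (Kac--Moody) Weyl groups Bj\"orner and Ekedahl proved that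
\[
f_i\le f_j\quad\text{whenever } i<j\le m-i .
\]
In particular $f_0\le\cdots\le f_{\lfloor m/2\rfloor}$, and together with the symmetry this shows that $f^{w_0}$ falls after the middle.

For general $w$ the Bj\"orner--Ekedahl inequalities do not give a descending chain at the top. There the following is known: for every $k>1$ there is $N_k$ such that
\begin{equation}\label{eq:topk}
f_{m-k}\ge f_{m-k+1}\ge\cdots\ge f_m
\end{equation}
for every $w$ of length $m\ge N_k$ in a finite Weyl group. One may ask whether even a fixed \emph{proportion} of the ranks at the top is always in descending order. This is the question posed in \cite{TC}: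

\begin{quote}
Does there exist $\alpha<1$ such that
\begin{equation}\label{eq:chain}
f_{\lfloor\alpha m\rfloor}\ge f_{\lfloor\alpha m\rfloor+1}\ge\cdots\ge f_m
\end{equation}
for all $w$ in all Coxeter groups?
\end{quote}

In each of the examples above $\alpha=\frac12$ works. Nevertheless the answer is no. Note that if $\alpha<\alpha'<1$, then $\lfloor\alpha'm\rfloor\ge\lfloor\alpha m\rfloor$, so the chain \eqref{eq:chain} for $\alpha$ contains the chain for $\alpha'$. An $\alpha$ with the property could therefore be replaced by any larger one, and only $0<\alpha<1$ needs to be considered.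

\begin{theorem}\label{thm:A}
Let $0<\alpha<1$. There are infinitely many pairs $(n,w)$ with $w\in S_n$, $m=\ell(w)$, such that
\begin{equation}\label{eq:A}
(m+2)\cdot\#\{x\in S_n:\ \ell(x)\le\alpha m\}<\#[e,w].
\end{equation}
For such $w$ the chain \eqref{eq:chain} fails, and every index $i$ at which $f_i^w$ is maximal satisfies $i>\alpha m$.
\end{theorem}

By the preceding remark, this answers the question.

\begin{corollary}\label{cor:no}
No $\alpha<1$ satisfies \eqref{eq:chain} for all $w$ in all Coxeter groups, or even for all $w$ in all symmetric groups.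
\end{corollary}

There is no conflict with \eqref{eq:topk}, where $k$ is fixed while $m$ grows. The next result limits how fast $k$ may grow with $m$.

\begin{theorem}\label{thm:B}
For every $\theta\in(6/7,1)$ there are infinitely many $w$ in symmetric groups for which $f_{\lfloor m-m^\theta\rfloor}\ge\cdots\ge f_m$ fails.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\mathcal C$ be a family of irreducible finite Coxeter groups. Some $\alpha<1$ satisfies \eqref{eq:chain} for all $w$ in all members of $\mathcal C$ if and only if the ranks of the members of $\mathcal C$ are bounded.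
\end{theorem}

Two steps at the top can always be guaranteed.

\begin{proposition}\label{prop:D}
For every Coxeter group and every $w$ with $m\ge3$ we have $f_{m-2}\ge f_{m-1}\ge f_m$.
\end{proposition}

The condition $m\ge3$ is needed: for $m=2$ we have $f^w=(1,2,1)$.

\paragraph{From chains to counting.}
We never compute an individual $f_i$. If $f^w$ descends from index $i_0$ on, then its maximum is attained at or before $i_0$, so at least the fraction $1/(m+1)$ of $[e,w]$ is concentrated on one low rank. This is impossible if there are too few elements of small length.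

\begin{lemma}\label{lem:count}
Let $m=\ell(w)$, let $i_0$ be an integer with $0\le i_0\le m$, and suppose that $(m+1)\cdot\#\{x\le w:\ell(x)\le i_0\}<\#[e,w]$. Then every index at which $f^w$ is maximal is larger than $i_0$, and $f_{i_0}\ge f_{i_0+1}\ge\cdots\ge f_m$ fails.
\end{lemma}

\begin{proof}
If $f_i$ is maximal and $i\le i_0$, then $\#[e,w]=\sum_jf_j\le(m+1)f_i\le(m+1)\#\{x\le w:\ell(x)\le i_0\}$, a contradiction. If the chain held, the maximum would be attained at an index at most $i_0$.
\end{proof}

With $i_0=\lfloor\alpha m\rfloor$ the lemma shows that \eqref{eq:A} implies the other assertions of Theorem~\ref{thm:A}; an integer larger than $\lfloor\alpha m\rfloor$ is larger than $\alpha m$. (The factor $m+1$ would suffice there.) So the task is to find a permutation $w$ of moderate length with an exceptionally large interval $[e,w]$.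

\section{Codes, and how large the interval must be}\label{sec:codes}

We regard $S_n$ as a Coxeter group generated by the adjacent transpositions; then $\ell(x)$ is the number of inversions of $x$. For $x\in S_n$ let
\[
c_a=c_a(x)=\#\{b>a:\ x(b)<x(a)\}\qquad(1\le a\le n).
\]
The sequence $(c_1,\dots,c_n)$ is the \emph{code} of $x$. Given $x(1),\dots,x(a-1)$, the value $x(a)$ is the $(c_a+1)$-st smallest of the $n-a+1$ values not yet used. Hence the code determines $x$, every integer sequence with $0\le c_a\le n-a$ is a code, and $\ell(x)=\sum_ac_a$.

\begin{lemma}\label{lem:ball}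
For real $\beta\ge0$ we have $\#\{x\in S_n:\ell(x)\le\beta\}\le\bigl(e(\beta+n)/n\bigr)^n$.
\end{lemma}

\begin{proof}
The number of sequences of $n$ nonnegative integers with sum at most $N=\lfloor\beta\rfloor$ is $\binom{N+n}{n}\le(N+n)^n/n!$, and $n!\ge(n/e)^n$ because $n^n/n!$ is a term of the series of $e^n$.
\end{proof}

This fixes the target. Let $\ell(w)=Kn$ with $K$ large. The permutations of length at most $\alpha Kn$ number at most $(e(\alpha K+1))^n$. To beat this bound for every $\alpha<1$, we need $\#[e,w]$ to be nearly $(eK)^n$. As $[e,w]$ consists of permutations of length at most $Kn$, it has at most $(e(K+1))^n$ elements. So, on the exponential scale, $w$ must lie above almost as many permutations as its length allows.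

\paragraph{Bruhat order as a race.}
For $0\le i,j\le n$ put
\[
M_i^x(j)=\#\{b>i:\ x(b)\le j\},
\]
the number of values at most $j$ that are still unused after step $i$. By the standard criterion \cite[Thm.~2.1.5]{BB}, $x\le w$ holds if and only if $\#\{a\le i:x(a)>j\}\le\#\{a\le i:w(a)>j\}$ for all $i,j$. Since $\#\{a\le i:x(a)>j\}=i-j+M_i^x(j)$, this reads
\begin{equation}\label{eq:bruhat}
x\le w\iff M_i^x(j)\le M_i^w(j)\ \text{ for all } i,j.
\end{equation}
Always $M_i^x(j)\ge\max(0,j-i)$. Call step $a$ a \emph{hit} (of $x$, for $j$) if $x(a)\le j$. As $x(a)$ is the $(c_a+1)$-st smallest unused value, step $a$ is a hit if and only if $c_a<M_{a-1}^x(j)$. Hence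
\begin{equation}\label{eq:rec}
M_0^x(j)=j,\qquad
M_a^x(j)=\begin{cases}M_{a-1}^x(j)-1&\text{if }c_a<M_{a-1}^x(j),\\ M_{a-1}^x(j)&\text{otherwise.}\end{cases}
\end{equation}
So, for fixed $j$, both $x$ and $w$ start with $j$ and lose at most $1$ in each step, and small codes cause losses. The one with more unused values is ahead, and $x\le w$ means that, for every $j$, $w$ is never behind. For example, $x=3142$ has code $(2,0,1,0)$, and for $j=2$ the values $M_0,\dots,M_4$ are $2,2,1,1,0$.

As a first use, \emph{if $c_a(x)\le c_a(w)$ for all $a$, then $x\le w$}. Indeed, suppose $M_{a-1}^x(j)\le M_{a-1}^w(j)$. If the inequality is strict, one step cannot reverse it. If equality holds, then a hit of $w$ is also a hit of $x$, since $c_a(x)\le c_a(w)$. In both cases $M_a^x(j)\le M_a^w(j)$. The main construction rests on the same two-case argument, applied to blocks of steps.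

\section{Rearranging codes: blocks of one and two}\label{sec:two}

This section explains the idea of the construction in the smallest case; the proofs of the theorems do not depend on it. Let $u\ge1$ be an integer.

\paragraph{Equal codes miss a factor $e$.}
Let $n=L+u$ and let $w$ have code $(u,\dots,u,0,\dots,0)$ with $L$ entries $u$. By the observation just made, $[e,w]$ contains the $(u+1)^L$ permutations whose first $L$ codes are at most $u$ and whose other codes are $0$. Here $\ell(w)=Lu$. With $K=u$ large and $L$ much larger than $u$ we have found, on the exponential scale, about $K^n$ elements, not $(eK)^n$.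

The loss occurs because a typical long sequence of nonnegative numbers with mean $K$ does not look like a uniform sample from $[0,K]$. It has many small entries and a few large ones, in arbitrary order. To gain, we let the upper bounds $u_a$ vary and, crucially, allow them to be \emph{rearranged}.

\paragraph{What two codes gain.}
Cut the positions into blocks of two, and allow in each block the pairs of codes $(c,c')$ with $(c,c')\le(u,2u)$ or $(c,c')\le(2u,u)$ componentwise. There are
\[
2(u+1)(2u+1)-(u+1)^2=(u+1)(3u+1)\ge3u^2
\]
such pairs. This amounts to at least $\sqrt3\,u=\frac{2}{\sqrt3}\cdot\frac{3u}2$ choices per position, while the mean of the bounds is $K=\frac{3u}2$. So the base has grown from $K$ to at least $\frac2{\sqrt3}K\approx1.15K$.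

The problem is to find $w$, with codes of mean only slightly above $K$, that lies above \emph{all} these permutations. A rearrangement of the codes is not enough: $213$ and $132$, with codes $(1,0,0)$ and $(0,1,0)$, are incomparable. Moreover, \eqref{eq:bruhat} with $i=1$ forces $w(1)\ge x(1)$ for every $x$ in question, so $w$ must begin with a large code. This suggests giving $w$ a head start of one block, with the largest possible codes, and afterwards letting it use the same codes as $x$, raised by a constant.

\paragraph{The race for blocks of two.}
Let the code of $w$ begin with $n-1,n-2$. Then follow $L$ blocks, each consisting of $u+4$ and $2u+4$ in some order, and then zeros; here $n=2(L+3)+2u$. Let $x$ be as above with $L$ blocks, followed by zeros. Fix $j\le n-2$; larger $j$ need a separate argument, given in the general proof below. The first two steps of $w$ use the values $n$ and $n-1$, so after the head start $w$ still has all $j$ of its values. Now compare the $k$-th block of $x$ with the $k$-th block of $w$ \emph{after} the head start. Let $X$ and $N$ be the numbers $M^x$ and $M^w$ at the beginning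 of these blocks, and suppose $N\ge X$.

\emph{If $N\ge X+2$}, then $w$ loses at most $2$ in its block and is still not behind.

\emph{If $N\in\{X,X+1\}$}, count hits. Before each step of the block of $x$ the current value is at least $X-1$, so $x$ has two hits if $X\ge2u+2$, and at least one if $X\ge u+2$. During the block of $w$ the current value is at most $N$, so $w$ has at most one hit if $N\le2u+4$, and none if $N\le u+4$. Thus for $X\ge2u+2$ there is nothing to show. For $u+2\le X\le2u+1$ we have $N\le2u+2$, and $w$ has at most one hit, $x$ at least one. For $X\le u+1$ we have $N\le u+2$, and $w$ has none. In each case the lead $N-X$ does not decrease.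

So, at the ends of the blocks compared, $w$ is never behind, and the order of the codes within a block has become irrelevant. The price was $4$ per code and one block of head start, which is negligible when $1\ll u\ll L$. We now do the same with long blocks.

\section{The construction}

Let $B,L\ge1$ be integers, let $U$ be a multiset of $B$ nonnegative integers, put $J=\max U$, and let
\[
n=(L+3)B+J .
\]
The permutation $w$ and the set $\mathcal X$ are defined by codes.
\begin{itemize}
\item \emph{The permutation $w\in S_n$.} For $1\le a\le B$ the code is $n-a$, so $w(a)=n+1-a$. For $k=1,\dots,L$ the codes in positions $kB+1,\dots,(k+1)B$ are the numbers $u+2B$, $u\in U$, in some order. All other codes are $0$. This is a code, because $n-a\ge 2B+J$ for $a\le(L+1)B$.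
\item \emph{The set $\mathcal X\subseteq S_n$.} It consists of all $x$ such that for each $k=1,\dots,L$ the codes in positions $(k-1)B+1,\dots,kB$ satisfy $c_a\le u_a$, where $(u_a)$ is some rearrangement of $U$ (which may depend on $x$ and $k$), and $c_a=0$ for $a>LB$. Every such sequence of nonnegative integers is a code, since $n-a\ge J$ for $a\le LB$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=1cm]
\foreach \i/\t in {0/$n-a$,2/$U+2B$,4/$U+2B$,6/$U+2B$}
 {\draw (\i,1.5) rectangle ++(2,.6); \node at (\i+1,1.8) {\t};}
\draw (8,1.5) rectangle (10.6,2.1); \node at (9.3,1.8) {$0$};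
\foreach \i in {0,2,4}
 {\draw (\i,0) rectangle ++(2,.6); \node at (\i+1,.3) {$\le U$};}
\draw (6,0) rectangle (10.6,.6); \node at (8.3,.3) {$0$};
\foreach \i/\k in {0/0,2/1,4/2,6/3}
 {\draw[dashed] (\i,.6) -- (\i+2,1.5);
  \node at (\i,-.3) {$X_{\k}$}; \node at (\i+2,2.4) {$N_{\k}$};}
\node at (-.5,1.8) {$w$}; \node at (-.5,.3) {$x$};
\end{tikzpicture}
\caption{The codes of $w$ and of some $x\in\mathcal X$ for $L=3$, in blocks of $B$ positions. After a head start of one block with the largest possible codes, $w$ uses in each block the numbers of $U$ raised by $2B$; in each block, $x$ uses codes bounded by a rearrangement of $U$. For a fixed $j$, $X_k$ and $N_k$ denote the numbers of values at most $j$ that $x$ and $w$ have not yet used at the places shown. The proof compares $N_k$ with $X_k$ along the dashed lines.}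
\label{fig:race}
\end{figure}

\begin{proposition}\label{prop:above}
We have $x\le w$ for every $x\in\mathcal X$.
\end{proposition}

\begin{proof}
We verify $M_i^x(j)\le M_i^w(j)$ for all $i,j$. For the largest $j$ the head start of $w$ already hits values at most $j$, so we treat these $j$ separately.

\emph{Case $j>n-B$.} For $i\le LB$ we have $x(i)\le i+c_i$. Indeed, at most $i-1$ of the values $1,\dots,i+c_i$ are used before step $i$, so at least $c_i+1$ of them are unused, and $x(i)$ is the $(c_i+1)$-st smallest unused value. Hence $x(i)\le LB+J=n-3B$ for $i\le LB$, and all values larger than $n-3B$ occur in positions larger than $LB$. On these positions $x$ is increasing, as the codes are $0$. So the largest $3B$ values occupy the last $3B$ positions in order, that is, $x(b)=b$ for $b>n-3B$. Since $j\ge n-3B$, the values greater than $j$ occur exactly in the positions greater than $j$. Therefore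
\[
M_i^x(j)=(n-i)-\#\{b>i:\ b>j\}=\max(0,j-i)\le M_i^w(j).
\]

\emph{Case $j\le n-B$.} We omit $j$ from the notation and put
\[
X_k=M^x_{kB},\qquad N_k=M^w_{(k+1)B}\qquad(0\le k\le L);
\]
see Figure~\ref{fig:race}. We claim that $N_k\ge X_k$ for all $k$, and prove this by induction on $k$. The first $B$ steps of $w$ use the values $n,\dots,n-B+1$, all larger than $j$. Hence $N_0=j=X_0$.

Suppose $k<L$ and $N:=N_k\ge X:=X_k$. Let $d_x$ be the number of hits of $x$ in positions $kB+1,\dots,(k+1)B$, and $d_w$ the number of hits of $w$ in positions $(k+1)B+1,\dots,(k+2)B$. For real $t$ let $F(t)=\#\{u\in U:u<t\}$, counted with multiplicity. This is a nondecreasing function, and the point is that $d_x$ and $d_w$ can be bounded by $F$, which ignores the order of the codes.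
\begin{itemize}
\item Before each step of the block of $x$ the current value of $M^x$ is at least $X-(B-1)$. So every position with $c_a<X-B$ is a hit. Since $c_a\le u_a$,
\[
d_x\ge\#\{a:\ u_a<X-B\}=F(X-B).
\]
\item Before each step of the block of $w$ the current value of $M^w$ is at most $N$. So a hit requires $u+2B<N$ for the corresponding $u\in U$, and $d_w\le F(N-2B)$.
\end{itemize}
If $N\ge X+B$, then $N_{k+1}\ge N-B\ge X\ge X_{k+1}$. If $X\le N<X+B$, then $N-2B<X-B$, so $d_w\le F(N-2B)\le F(X-B)\le d_x$ and $N_{k+1}-X_{k+1}=(N-d_w)-(X-d_x)\ge N-X\ge0$. This proves the claim.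

It remains to pass to arbitrary $i$. If $kB\le i\le(k+1)B$ with $0\le k\le L$, then, since $M_i$ is nonincreasing in $i$,
\[
M_i^w\ge M^w_{(k+1)B}=N_k\ge X_k=M^x_{kB}\ge M_i^x .
\]
If $i>(L+1)B$, recall that the codes of $w$ after position $(L+1)B$ and those of $x$ after position $LB$ are $0$. By \eqref{eq:rec} a code $0$ lowers $M$ by $1$ as long as $M>0$. Hence
\[
M_i^w=\max\bigl(0,\,N_L-(i-(L+1)B)\bigr)\ge\max\bigl(0,\,X_L-(i-LB)\bigr)=M_i^x. \qedhere
\]
\end{proof}

The shift $2B$ has two sources. One $B$ covers the decrease of $M^x$ within a block, the other covers a lead $N-X$ of less than $B$. A lead of $B$ or more needs no argument, since $w$ loses at most $B$ per block.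

\section{Choosing the multiset}\label{sec:choice}

We need a multiset $U$ of mean about $K$ for which $\mathcal X$ has, on the exponential scale, about $(eK)^n$ elements. Among distributions on $[0,\infty)$ with mean $K$ the exponential one has the largest differential entropy, namely $\log(eK)$. So we let $U$ imitate an exponential distribution. The points $\log\frac R{R-r}$, $0\le r\le R-1$, divide $[0,\infty)$ into $R$ cells of equal mass for the exponential law with mean $1$, because $e^{-\log(R/(R-r))}=1-\frac rR$. We cut off the last cell, scale by $K$, and put the codes of $x$ into the cells, equally many in each. The count below is elementary and does not use entropy.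

\paragraph{Parameters.}
Let $R\ge2$ and $K>R$ be integers and $B=R^2$. Put
\[
t_r=\log\frac R{R-r}\quad(0\le r\le R-1),\qquad t_R=1+\log R,
\]
and let $U$ consist of the numbers $\lfloor Kt_r\rfloor$, $1\le r\le R$, each with multiplicity $R$. Then $J=\lfloor K(1+\log R)\rfloor$. Set
\begin{equation}\label{eq:murho}
\mu_R=\frac1R\sum_{r=1}^Rt_r=\log\frac R{(R!)^{1/R}}+\frac{1+\log R}R,
\qquad
\rho_R=\frac R{(R!)^{1/R}(R^2+1)^{1/R}} .
\end{equation}
(The formula for $\mu_R$ follows from $\sum_{r<R}t_r=R\log R-\log R!$.) By Stirling's formula $R/(R!)^{1/R}\to e$, so $\mu_R\to1$ and $\rho_R\to e$ as $R\to\infty$.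

\begin{proposition}\label{prop:bounds}
With these parameters and any $L\ge1$, let $w\in S_n$ be as in the construction, $m=\ell(w)$, and let $0\le\alpha<1$. Put
\[
P=K\rho_R\Bigl(1-\frac RK\Bigr),\qquad
Q=eK\Bigl[\alpha\Bigl(\mu_R+\frac{3R^2}K\Bigr)+\frac1K\Bigr].
\]
Then
\begin{align}
n-1\le m&\le n(K\mu_R+3R^2),\label{eq:length}\\
\#[e,w]&\ge P^{LB},\label{eq:lower}\\
\#\{x\in S_n:\ell(x)\le\alpha m\}&\le Q^n.\label{eq:upper}
\end{align}
\end{proposition}

\begin{proof}
\emph{Length.} The first code of $w$ is $n-1$, so $m\ge n-1$. The first $B$ codes contribute at most $Bn$. Since $\sum_{u\in U}u\le R\sum_{r=1}^RKt_r=BK\mu_R$, each of the next $L$ blocks contributes at most $BK\mu_R+2B^2$. As $LB\le n$, we get $m\le Bn+LB(K\mu_R+2B)\le n(K\mu_R+3B)$.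

\emph{Lower bound.} By Proposition~\ref{prop:above} it suffices to find at least $P^{LB}$ elements of $\mathcal X$. Let $\delta_r=t_r-t_{r-1}$ for $1\le r\le R$. Then
\[
\delta_r\ge\frac1{R-r+1}\ge\frac1R .
\]
For $r=R$ this holds because $\delta_R=1$; for $r<R$ we have $\delta_r=\log(1+\frac1s)\ge\frac1{s+1}$ with $s=R-r$. Consequently $\prod_r\delta_r\ge1/R!$. The interval $[Kt_{r-1},Kt_r)$ contains at least
\[
K\delta_r-1\ge K\delta_r\Bigl(1-\frac RK\Bigr)
\]
integers, where the inequality is just $\delta_r\ge1/R$.

In each block of $B=R^2$ positions, assign exactly $R$ positions to each $r\in\{1,\dots,R\}$, and choose for a position assigned to $r$ an integer $c_a\in[Kt_{r-1},Kt_r)$. Then $c_a\le\lfloor Kt_r\rfloor$, so, with zeros after position $LB$, these are codes as in the definition of $\mathcal X$. Different choices give different codes, since the intervals are disjoint and $c_a$ therefore determines $r$. The number of assignments is the multinomial coefficient $B!/(R!)^R$. It is the largest of the multinomial coefficients $B!/(a_1!\cdots a_R!)$ with $a_1+\dots+a_R=B$: if $a_i\ge a_j+2$, replacing $(a_i,a_j)$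 by $(a_i-1,a_j+1)$ multiplies the coefficient by $a_i/(a_j+1)>1$. There are at most $(B+1)^R$ of them and they sum to $R^B$, so $B!/(R!)^R\ge R^B/(B+1)^R$. Hence the number of choices per block is at least
\[
\frac{R^B}{(B+1)^R}\prod_{r=1}^R\Bigl(K\delta_r\bigl(1-\tfrac RK\bigr)\Bigr)^R
\ge\frac{R^B}{(B+1)^R}\Bigl(K\bigl(1-\tfrac RK\bigr)\Bigr)^B\Bigl(\frac1{R!}\Bigr)^R=P^B,
\]
where the last equality uses $R=B/R$ in the exponents. With $L$ blocks this gives \eqref{eq:lower}.

\emph{Upper bound.} By Lemma~\ref{lem:ball} and \eqref{eq:length} the number in question is at most the $n$-th power of $e(\alpha m+n)/n\le e\bigl(\alpha(K\mu_R+3R^2)+1\bigr)=Q$.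
\end{proof}

Here one sees why $B=R^2$: fixing the number of codes in each cell costs the factor $(B+1)^{-R}$ per block, hence only $(R^2+1)^{-1/R}\to1$ per position.

\section{Proof of Theorem~\ref{thm:A}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We choose $R$, then $K$, then $L$. Since $\rho_R\to e$, $\mu_R\to1$ and $\alpha<1$, we can fix $R$ with $\rho_R>e\alpha\mu_R$. Next fix $K>R$ so large that
\[
\rho_R\Bigl(1-\frac RK\Bigr)>e\Bigl[\alpha\Bigl(\mu_R+\frac{3R^2}K\Bigr)+\frac1K\Bigr],
\]
that is, $P>Q$. Now let $L\to\infty$. We have $n=LB+(3B+J)$, where $3B+J$ does not depend on $L$. With $A=\#\{x\in S_n:\ell(x)\le\alpha m\}$, \eqref{eq:lower} and \eqref{eq:upper} give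
\begin{equation}\label{eq:ratio}
\frac{A}{\#[e,w]}\le Q^{3B+J}\Bigl(\frac QP\Bigr)^{LB}.
\end{equation}
By \eqref{eq:length}, $m$ is bounded by a linear function of $L$. So $(m+2)A/\#[e,w]\to0$, and \eqref{eq:A} holds for all large $L$; since $n\to\infty$, this yields infinitely many pairs $(n,w)$. The remaining assertions follow from Lemma~\ref{lem:count} with $i_0=\lfloor\alpha m\rfloor$.
\end{proof}

By \eqref{eq:ratio}, for these $w$ the proportion of $x\in[e,w]$ with $\ell(x)\le\alpha m$ even tends to $0$ exponentially in $L$.

\section{How close to the top: proof of Theorem~\ref{thm:B}}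

We now let $\alpha$ tend to $1$ with $R$. The quantities $\rho_R/e$ and $\mu_R$ differ from $1$ by $O(\log R/R)$, so we may hope for $1-\alpha$ of this order. The terms $R/K$ and $R^2/K$ should not be larger, which suggests $K=R^3$. Finally $L$ must be so large that the gain $(P/Q)^{LB}$ beats the factor $Q^{3B+J}$ coming from the $3B+J$ positions not counted in \eqref{eq:lower}. Accordingly let
\[
\lambda=\frac{\log R}R,\qquad \alpha=1-6\lambda,\qquad K=R^3,\qquad L=\lceil10R^2\log R\rceil,
\]
with $R$ large; in particular $0<\alpha<1$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]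
\emph{The ratio $P/Q$.} From $(R/e)^R\le R!\le e\sqrt R\,(R/e)^R$ and $R^2+1\le eR^2$ we obtain, by \eqref{eq:murho},
\[
\rho_R\ge e\cdot\exp\Bigl(-\frac{2+\frac52\log R}R\Bigr),\qquad
\mu_R\le1+\frac{1+\log R}R .
\]
Using $e^{-y}\ge1-y$ and $(1-y)(1-z)\ge1-y-z$ for $y,z\ge0$, we get for large $R$
\[
\frac P{eK}\ge1-\frac{2+\frac52\log R}R-\frac1{R^2}\ge1-3\lambda .
\]
Since $\mu_R+3R^2/K\le1+\frac{4+\log R}R$, for large $R$ also
\[
\frac Q{eK}\le(1-6\lambda)\Bigl(1+\frac{4+\log R}R\Bigr)+\frac1{R^3}
\le1-6\lambda+\frac{4+\log R}R+\frac1{R^3}\le1-4\lambda .
\]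
For large $R$ we have $4\lambda<1$, so $P/Q\ge\frac{1-3\lambda}{1-4\lambda}\ge1+\lambda$. With $\log(1+\lambda)\ge\lambda/2$ for $0\le\lambda\le1$,
\[
LB\log\frac PQ\ge\frac{LB\lambda}2\ge5R^3\log^2R .
\]

\emph{The remaining factor.} For large $R$ we have
\[
n=(L+3)B+J\le(10R^2\log R+4)R^2+R^3(1+\log R)\le11R^4\log R,
\]
and, by \eqref{eq:length}, $m\le n(R^3\mu_R+3R^2)\le2R^3n\le22R^7\log R$. Moreover $Q\le eK=eR^3$. Hence
\begin{align*}
\log(m+2)+(3B+J)\log Q
&\le\log(22R^7\log R+2)+\bigl(3R^2+R^3(1+\log R)\bigr)(1+3\log R)\\
&=3R^3\log^2R+O(R^3\log R),
\end{align*}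
which is less than $5R^3\log^2R$ for large $R$. With $A=\#\{x\in S_n:\ell(x)\le\alpha m\}$, the bounds \eqref{eq:lower} and \eqref{eq:upper} now give
\[
(m+2)A\le(m+2)\,Q^{3B+J}\,Q^{LB}<P^{LB}\le\#[e,w].
\]

\emph{Conclusion.} Let $6/7<\theta<1$. Since $m\le22R^7\log R$ and $7(1-\theta)<1$, we have $m^{1-\theta}\le\frac R{6\log R}=\frac1{6\lambda}$ for large $R$. This means $m^\theta\ge6\lambda m$, so $i_0:=\lfloor m-m^\theta\rfloor\le(1-6\lambda)m=\alpha m$. Hence $\#\{x\le w:\ell(x)\le i_0\}\le A$, and Lemma~\ref{lem:count} shows that $f_{i_0}\ge\cdots\ge f_m$ fails. As $R\to\infty$ we have $m\ge n-1\to\infty$, so we obtain infinitely many $w$.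
\end{proof}

The exponent $6/7$ thus comes from $m\approx R^7$ and $1-\alpha\approx R^{-1}$, up to logarithms and constants.

\section{Bounded rank, and the top two steps}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Recall the classification of the irreducible finite Coxeter groups: they are of type $A_n$, $B_n$, $D_n$, one of the types $E_6,E_7,E_8,F_4,H_3,H_4$, or dihedral.

\emph{Ranks unbounded.} Then $\mathcal C$ contains groups of type $A_n$, $B_n$ or $D_n$ with $n$ arbitrarily large. Such a group has a standard parabolic subgroup of type $A_{n-1}$, that is, $S_n$, and this in turn contains each $S_{n'}$ with $n'\le n$ as a standard parabolic subgroup. If $w$ lies in a standard parabolic subgroup, then every reduced word of $w$ in the whole group uses only generators of that subgroup. So, by the subword description, $[e,w]$ and the lengths of its elements are the same in the subgroup and in the whole group. Hence for every $0<\alpha<1$ some $w$ from Theorem~\ref{thm:A} violates \eqref{eq:chain} in a member of $\mathcal C$. As remarked before Theorem~\ref{thm:A}, this excludes every $\alpha<1$.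

\emph{Ranks bounded.} Then, apart from dihedral groups, $\mathcal C$ contains only finitely many isomorphism types. Let $h\ge1$ bound the lengths of all elements of its non-dihedral members, and put $\alpha=\max(\frac12,1-\frac1h)<1$.

If $w$ lies in a non-dihedral member, then $m\le h$, so $\alpha m\ge m-\frac mh\ge m-1$ and $\lfloor\alpha m\rfloor\ge m-1$. The chain \eqref{eq:chain} consists of at most the inequality $f_{m-1}\ge f_m=1$ (for $m\ge1$), which is true.

If $w$ lies in a dihedral group, then every element shorter than $w$ is below $w$, and $f^w$ is $(1)$, $(1,1)$ or $(1,2,\dots,2,1)$. In the first two cases \eqref{eq:chain} is trivial. In the last case $m\ge2$, so $\lfloor\alpha m\rfloor\ge1$, and the chain holds because $f_1=\cdots=f_{m-1}=2\ge f_m=1$.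
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:D}]
Clearly $f_{m-1}\ge1=f_m$. For the other inequality we count the pairs $y<x$ in $[e,w]$ with $\ell(y)=m-2$ and $\ell(x)=m-1$ in two ways. Every Bruhat interval of length $2$ has exactly four elements \cite[Lemma~2.7.3]{BB}. Applied to $[y,w]$, this shows that each $y\le w$ of length $m-2$ lies below exactly two elements of length $m-1$ in $[e,w]$. Hence
\[
2f_{m-2}=\sum_xc(x),
\]
where $x$ runs over the $f_{m-1}$ elements of length $m-1$ in $[e,w]$ and $c(x)$ is the number of elements of length $m-2$ below $x$.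

It remains to see that $c(x)\ge2$. Let $x=s_1\cdots s_k$ be a reduced word, $k=m-1\ge2$. The elements $v=s_2\cdots s_k$ and $v'=s_1\cdots s_{k-1}$ have length $k-1$ and lie below $x$. If $v=v'$, then $v$ has a reduced word beginning with $s_1$ (here $k\ge2$ is used), so $\ell(s_1v)<\ell(v)$. But $s_1v=x$ is longer than $v$, a contradiction. So $c(x)\ge2$, and $2f_{m-2}\ge2f_{m-1}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BB} Bj\"orner and Brenti, \emph{Combinatorics of Coxeter Groups}.
\bibitem{TC} ``Topological Combinatorics'', \texttt{http://www.math.kth.se/\~{}bjorner/files/MacPh60.pdf}.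
\end{thebibliography}

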